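# Bremermann's conjecture: the Silov boundary of a pseudoconvex domain with $C^2$ boundary

## 1. The algebra $A(\overline\Omega)$, its Silov boundary, and peak points

Throughout, $\Omega$ is a bounded domain in $\mathbb C^n$ and $B(a,s)$ is the open Euclidean ball.

**Definition (the algebras).** $A(\overline\Omega)=C(\overline\Omega)\cap\mathcal O(\Omega)$ is the algebra of functions continuous on $\overline\Omega$ and holomorphic on $\Omega$, with the sup norm on $\overline\Omega$. $A^\infty(\overline\Omega)$ is the set of $f\in\mathcal O(\Omega)$ all of whose derivatives (including $f$ itself) extend continuously to $\overline\Omega$.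

On the unit disc, the principal branch of $(1-z)^{1/2}$ belongs to $A(\overline\Omega)$ but not to $A^\infty(\overline\Omega)$: it is continuous up to the circle, and its derivative blows up at $z=1$.

**Definition (norming sets, Silov boundary).** Let $B\subset A(\overline\Omega)$. In these notes, a closed set $T\subset\overline\Omega$ is called norming for $B$ if $\max_T|f|=\max_{\overline\Omega}|f|$ for every $f\in B$. The Silov boundary $S$ of $\Omega$ is the smallest closed set that is norming for $A(\overline\Omega)$; that a smallest one exists is Silov's theorem on uniform algebras.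

We use "smallest" in two ways. If $T$ is norming, then $S\subset T$. If a closed set $T$ does not contain $S$, then $T$ is not norming, so some $f\in A(\overline\Omega)$ has $\max_T|f|<\max_{\overline\Omega}|f|$. By the maximum principle $\partial\Omega$ is norming, so $S\subset\partial\Omega$ always.

**Definition (peak point).** A point $p\in\overline\Omega$ is a peak point for $B$ if there is $f\in B$ with $f(p)=1$ and $|f|<1$ on $\overline\Omega\setminus\{p\}$.

A peak point $p$ for $B$ lies in every set $T$ that is norming for $B$: if the closed set $T$ misses $p$, then $\max_T|f|<1=\max_{\overline\Omega}|f|$.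

**Example (ball).** Let $\Omega$ be the unit ball and $|p|=1$. The function $f(z)=\frac12(1+\langle z,p\rangle)$ has $f(p)=1$. If $|z|\le1$ and $|f(z)|=1$, then $\langle z,p\rangle=1$, which forces $z=p$. So every point of the sphere is a peak point, and $S=\partial\Omega$. For $n=1$ this is the disc and the circle.

**Example (bidisc).** Let $\Omega=\{|z_1|<1,\ |z_2|<1\}$. For $|b|\le1$ the function $f(\cdot,b)$ is a uniform limit of the functions $f(\cdot,sb)$ as $s\uparrow1$, hence holomorphic on the open disc and continuous on the closed one; its maximum is attained at some $|z_1|=1$. Repeating this in $z_2$ shows that the torus $\{|z_1|=|z_2|=1\}$ is norming. Each torus point $(a,b)$ is a peak point, by $\frac14(1+\bar az_1)(1+\bar bz_2)$. So $S$ is the torus, much smaller than $\partial\Omega$. The faces of the bidisc drop out because they contain analytic discs.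

## 2. Defining functions, the Levi form, and two meanings of pseudoconvexity

For a real $C^2$ function $h$ on an open set in $\mathbb C^n$ write
$$\partial h\cdot w=\sum_j h_{z_j}w_j,\qquad L_h(z;w)=\sum_{j,k}h_{z_j\bar z_k}(z)\,w_j\bar w_k=\tfrac14\big(H_h(w,w)+H_h(iw,iw)\big),$$
where $H_h$ is the real Hessian. Also $dh(w)=2\operatorname{Re}(\partial h\cdot w)$. For $h=|z|^2$ we have $H_h(w,w)=2|w|^2$ and $L_h(z;w)=|w|^2$. For $f$ holomorphic, $L_{|f|^2}(z;w)=|\partial f\cdot w|^2$. A $C^2$ function $h$ is plurisubharmonic exactly when $L_h\ge0$.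

**Definition ($C^2$ boundary, Levi form).** $\partial\Omega$ is of class $C^2$ if each $q\in\partial\Omega$ has a neighborhood $U$ and a $C^2$ function $\rho:U\to\mathbb R$ (a local defining function) with $\Omega\cap U=\{\rho<0\}$ and $d\rho\ne0$ on $U$. The complex tangent space at $p\in\partial\Omega$ is $\{w\in\mathbb C^n:\partial\rho(p)\cdot w=0\}$. The point $p$ is strictly pseudoconvex if $L_\rho(p;\cdot)$ is positive definite on this space. The domain $\Omega$ is pseudoconvex if, at every boundary point, $L_\rho(p;\cdot)$ is positive semidefinite on it.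

These notions do not depend on the choice of $\rho$. For $n=1$ the complex tangent space is $\{0\}$, so every boundary point is, vacuously, strictly pseudoconvex. For the unit ball, $\rho=|z|^2-1$ gives $L_\rho=|w|^2$: every boundary point is strictly pseudoconvex.

**Example (a domain with a flat band).** In $\mathbb C^2$ put $\varphi(\tau)=\max(\tau-1,0)^3$, a $C^2$ function, and
$$\Omega=\{\rho<0\},\qquad \rho(z)=|z_1|^2+\varphi(|z_2|^2)-1 .$$
On $\Omega$ we have $|z_1|<1$ and $|z_2|^2<2$, so $\Omega$ is bounded. The function $\varphi(|z_2|^2)$ is an increasing convex function of a convex function, so $\rho$ and $\Omega$ are convex. On $\rho=0$, if $\rho_{z_1}=\bar z_1=0$ then $|z_2|^2=2$ and $\rho_{z_2}=3\bar z_2\ne0$; so $d\rho\ne0$ there. Moreover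
$$L_\rho(z;w)=|w_1|^2+\psi(|z_2|^2)|w_2|^2,\qquad\psi(\tau)=\varphi'(\tau)+\tau\varphi''(\tau)\ge0,$$
so $\Omega$ is pseudoconvex. If $|z_2|>1$, then $\psi>0$ and the boundary point is strictly pseudoconvex. If $|z_2|\le1$ on $\partial\Omega$, then $|z_1|=1$, the complex tangent space is $\{w_1=0\}$, and $L_\rho$ vanishes on it. So the closure of the set of strictly pseudoconvex points is $\{z\in\partial\Omega:|z_2|\ge1\}$.

The boundary is $C^2$ but not $C^3$. Indeed, the tangent space at $(1,1)$ is $\{\operatorname{Re}w_1=0\}$, so near $(1,1)$ the boundary is a graph over it. On the slice $z_1=x>0$, $z_2=y>0$ this graph is $x=\sqrt{1-\varphi(y^2)}$, and $x-1=-4(y-1)^3+o((y-1)^3)$ for $y\downarrow1$ while $x=1$ for $y\le1$; the third derivative jumps.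

**Definition (pseudoconvex open set).** An open set $D\subset\mathbb C^n$, possibly with no boundary regularity, is a pseudoconvex open set if it has a continuous plurisubharmonic exhaustion function: a function $\Phi$ with every set $\{\Phi\le c\}$ compact in $D$.

Since $x\mapsto-1/x$ is increasing and convex on $x<0$, the function $-1/h$ is plurisubharmonic wherever $h<0$ is. So $(s^2-|z-a|^2)^{-1}$ exhausts $B(a,s)$. The maximum of the two exhaustion functions exhausts an intersection, so an intersection of two balls, which has corners, is a pseudoconvex open set. We use one theorem here (Hörmander, *An Introduction to Complex Analysis in Several Variables*, called [H] below, Thm 2.6.10): if every point of $\overline D$ has a neighborhood $b$ with $b\cap D$ pseudoconvex, then $D$ is pseudoconvex. At points of $D$ a small ball will do, so only boundary points need checking.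

**Lemma 1.** Let $L$ be a Hermitian form and $\ell$ a complex linear form on $\mathbb C^n$ with $L(w)>0$ whenever $\ell(w)=0$, $w\ne0$. Then $L+2\Lambda|\ell|^2$ is positive definite for all large $\Lambda$.

*Proof.* On the unit sphere the compact set $\{L\le0\}$ does not meet $\{\ell=0\}$, so $|\ell|\ge\delta>0$ on it. There $L+2\Lambda|\ell|^2\ge\min L+2\Lambda\delta^2>0$ for large $\Lambda$; elsewhere on the sphere $L>0$. $\square$

Lemma 1 is used as follows. If $h(z)=0$, then $L_{h+\Lambda h^2}(z;w)=L_h(z;w)+2\Lambda|\partial h(z)\cdot w|^2$. So if $L_h(z;\cdot)$ is positive definite on $\{\partial h(z)\cdot w=0\}$, then for large $\Lambda$ the function $h+\Lambda h^2=h(1+\Lambda h)$ has positive definite complex Hessian at $z$, and by continuity near $z$; close to $z$ it has the same sign as $h$.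

## 3. Does the Silov boundary equal the closure of the strictly pseudoconvex points?

Let $E\subset\partial\Omega$ be the closure of the set of strictly pseudoconvex boundary points. Bremermann's conjecture, as stated in "On Bremermann's conjecture for the Silov boundary of pseudoconvex Riemann domains" (doi:10.32917/hmj/1206133393), says that $S=E$ for a bounded pseudoconvex domain with $C^2$ boundary. In words: the places that $|f|$ cannot avoid when it takes its maximum are exactly the closure of the places where the boundary is strictly curved in the sense of Levi. Hakim and Sibony proved this when $\partial\Omega$ is $C^\infty$. The statement with $C^2$ boundary is the one at issue, and the answer is yes.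

**Theorem 1 (Bremermann's conjecture).** If $\Omega$ is a bounded pseudoconvex domain with $C^2$ boundary, then $S=E$.

For $s>0$ put $\Omega_s=\{z\in\mathbb C^n:\operatorname{dist}(z,\Omega)<s\}$.

**Theorem 2 ($\bar\partial$-theorem).** Let $\Omega$ be bounded pseudoconvex with $C^2$ boundary, $r_*>0$, and let $\alpha$ be a $C^\infty$ $\bar\partial$-closed $(0,1)$-form on $\Omega_{r_*}$, all of whose derivatives are bounded there. Then there is $u\in C^\infty(\Omega)$ with $\bar\partial u=\alpha$ on $\Omega$ such that $u$ and all its derivatives extend continuously to $\overline\Omega$.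

**Theorem 3.**
(a) For any bounded domain with $C^2$ boundary (pseudoconvex or not), $S\subset E$. For $n\ge2$ the reverse inclusion can fail without pseudoconvexity, even with $C^\infty$ boundary.
(b) If $\Omega$ is bounded pseudoconvex with $C^2$ boundary, every strictly pseudoconvex point is a peak point for $A^\infty(\overline\Omega)$. Consequently, for every algebra $B$ with $A^\infty(\overline\Omega)\subset B\subset A(\overline\Omega)$, $E$ is the smallest closed set on which every $|f|$, $f\in B$, attains its maximum (over $\overline\Omega$).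

## 4. The ball and the flat band by hand

For the ball, $E$ is the whole sphere, and we found $S=\partial\Omega$. So $S=E$.

Now take the flat-band domain of Section 2, where $E=\{z\in\partial\Omega:|z_2|\ge1\}$.

*$S\subset E$.* Let $f\in A(\overline\Omega)$ and let $|f|$ attain its maximum at $q\in\partial\Omega$ with $|q_2|<1$, so $|q_1|=1$. For $s<1$ and $|z_2|\le1$ the point $(sq_1,z_2)$ lies in $\Omega$. So $f(q_1,\cdot)$ is the uniform limit on $\{|z_2|\le1\}$ of functions holomorphic in $|z_2|<1$. By the maximum principle in one variable some point $(q_1,b)$ with $|b|=1$ has $|f(q_1,b)|\ge|f(q)|$, and $(q_1,b)\in E$. So $E$ is norming.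

*$E\subset S$.* Let $p\in\partial\Omega$, $|p_2|>1$, and $\ell(z)=\partial\rho(p)\cdot(z-p)$. By convexity $\rho(z)\ge2\operatorname{Re}\ell(z)$, so $\operatorname{Re}\ell\le0$ on $\overline\Omega$. Suppose $\operatorname{Re}\ell(z)=0$ with $z\in\overline\Omega$, and let $k(\tau)=\rho(p+\tau(z-p))$, which is convex with $k(0)=k'(0)=0$. Then $k\ge0$, while $k\le\max(k(0),k(1))\le0$ on $[0,1]$. So $k\equiv0$ on $[0,1]$. But near $p$ the real Hessian of $\rho$ is positive definite (the $z_2$-block is at least $2\varphi'(|z_2|^2)I$), so $z=p$. Hence $e^{\ell}$ peaks at $p$, so $p\in S$; as $S$ is closed, $E\subset S$.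

Both halves used special geometry: discs in the boundary for one, global convexity for the other. The general proof replaces the discs by a second-derivative test, and convexity by a local polynomial followed by a $\bar\partial$-correction.

## 5. Where $|f|$ is maximal the Levi form is positive: $S\subset E$

This section proves the first half of Theorem 3(a), for an arbitrary bounded domain with $C^2$ boundary.

If $n=1$, then $E=\partial\Omega$ and $S\subset\partial\Omega$. So let $n\ge2$ and suppose there is $p\in S\setminus E$; then $p\in\partial\Omega$. One would like to take a boundary maximum of $|f|^2$ near $p$ and apply the second-derivative test along the boundary. Two things prevent this: $f$ need not be differentiable at a boundary point, and $L_{|f|^2}=|\partial f\cdot w|^2$ may vanish. A small inward translation cures the first, and adding $\varepsilon|z-p|^2$ cures the second. Both perturbations are harmless if $|f|$ is larger near $p$ than elsewhere by a definite amount, and this is what $p\in S$ provides.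

**Step 1: a direction that points inward.** Choose a local defining function $\rho$ near $p$, a unit vector $\nu$ with $d\rho(p)(\nu)<0$, and $a>0$ so small that $\rho$ is defined and $d\rho(\nu)\le-c<0$ on $B(p,2a)$, that $B(p,2a)\cap E=\emptyset$, and that $\overline\Omega\not\subset B(p,a)$. Let $z\in\overline\Omega\cap\overline{B(p,a)}$ and $0<s<a$. The segment from $z$ to $z+s\nu$ stays in $B(p,2a)$ and $\rho(z)\le0$, so $\rho(z+s\nu)\le\rho(z)-cs<0$, i.e. $z+s\nu\in\Omega$.

**Step 2: a function that is larger near $p$.** Put $V=B(p,a)$. The closed set $\overline\Omega\setminus V$ does not contain $p\in S$, so it is not norming: after scaling there is $f\in A(\overline\Omega)$ with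
$$m:=\max_{\overline\Omega\setminus V}|f|<1=\max_{\overline\Omega}|f|.$$
Pick $x\in\overline\Omega\cap V$ with $|f(x)|=1$.

**Step 3: a strictly plurisubharmonic function with a boundary maximum.** By Step 1 the function $f_s(z)=f(z+s\nu)$ is holomorphic on the open set $\Omega-s\nu$, which contains $\overline\Omega\cap\overline{B(p,a)}$. Since $f$ is uniformly continuous, $f_s\to f$ uniformly on $\overline\Omega\cap\overline{B(p,a)}$ as $s\to0$. Put
$$g=|f_s|^2+\varepsilon|z-p|^2 .$$
On $\overline\Omega\cap\partial B(p,a)$ we have $|f|\le m$, so there $g\le(m+o(1))^2+\varepsilon a^2$, while $g(x)\ge(1-o(1))^2$, with $o(1)\to0$ as $s\to0$. Fix $s,\varepsilon>0$ so small that $g(x)>\max_{\overline\Omega\cap\partial B(p,a)}g$. Then $g$ attains its maximum over $\overline\Omega\cap\overline{B(p,a)}$ at some $q\in B(p,a)$. Since $L_g\ge\varepsilon|w|^2$, $q$ is not an interior point of $\Omega$: at an interior local maximum $H_g\le0$ and so $L_g\le0$. Hence $q\in\partial\Omega$. Note that $g$ is $C^\infty$ near $q$.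

**Step 4: the second-derivative test along $\partial\Omega$.** As $g|_{\partial\Omega}$ has a local maximum at $q$, $dg(q)=\lambda\,d\rho(q)$ for some real $\lambda$. Since $q+s'\nu\in\Omega$ for small $s'>0$, we have $g(q+s'\nu)\le g(q)$, so $\lambda\,d\rho(q)(\nu)=dg(q)(\nu)\le0$ and therefore $\lambda\ge0$.

Let $\xi\in T_q\partial\Omega$ and let $\gamma$ be a $C^2$ curve in $\partial\Omega$ with $\gamma(0)=q$, $\gamma'(0)=\xi$. Then $(g-\lambda\rho)\circ\gamma=g\circ\gamma$ has a local maximum at $0$. Because $d(g-\lambda\rho)(q)=0$, the term with $\gamma''$ drops out of the second derivative, which is $H_{g-\lambda\rho}(\xi,\xi)\le0$. If $\partial\rho(q)\cdot w=0$, then both $w$ and $iw$ are in $T_q\partial\Omega$, since $d\rho(w)=2\operatorname{Re}(\partial\rho\cdot w)$. Adding the two inequalities gives $L_{g-\lambda\rho}(q;w)\le0$, that is,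
$$\lambda L_\rho(q;w)\ge L_g(q;w)\ge\varepsilon|w|^2 .$$
As $n\ge2$, nonzero such $w$ exist, so $\lambda>0$ and $L_\rho(q;\cdot)$ is positive definite on the complex tangent space. So $q$ is strictly pseudoconvex and $q\in E\cap B(p,2a)=\emptyset$, a contradiction. Hence $S\subset E$. $\square$

## 6. From the Levi polynomial to a peak function, given a bounded solution of $\bar\partial u=\alpha$

Now let $\Omega$ be bounded pseudoconvex with $C^2$ boundary and $p$ a strictly pseudoconvex point. We show that Theorem 2 makes $p$ a peak point for $A^\infty(\overline\Omega)$.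

**Step 1: a polynomial that is negative on $\overline\Omega$ near $p$.** Let $\rho$ be a local defining function. By Lemma 1, for large $\Lambda$ the function $\tilde\rho=\rho+\Lambda\rho^2$ has positive definite complex Hessian at $p$, and near $p$ it has the sign of $\rho$. Put
$$F(z)=2\sum_j\tilde\rho_{z_j}(p)(z-p)_j+\sum_{j,k}\tilde\rho_{z_jz_k}(p)(z-p)_j(z-p)_k .$$
Taylor's formula for a $C^2$ function reads $\tilde\rho(z)=\operatorname{Re}F(z)+L_{\tilde\rho}(p;z-p)+o(|z-p|^2)$. As $\tilde\rho\le0$ on $\overline\Omega$ near $p$, there are a ball $U$ around $p$ and $c>0$ with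
$$\operatorname{Re}F(z)\le-c|z-p|^2\quad\text{on }\overline\Omega\cap U.\tag{1}$$
For the unit ball with $\tilde\rho=|z|^2-1$ one finds $F=2(\langle z,p\rangle-1)$ and $\operatorname{Re}F=|z|^2-1-|z-p|^2$, and (1) holds globally. In general it is only local.

**Step 2: why to use $1/F$ and not $e^F$.** The function $e^F$ peaks at $p$ on $\overline\Omega\cap U$. One would try $\chi e^F-u$ with a cutoff $\chi$ and $\bar\partial u=e^F\bar\partial\chi$. But the values of $u$ are not small, and nothing says that the modulus of $\chi e^F-u$ is still largest at $p$. A pole is insensitive to this: if we correct $\chi/F$ by a *bounded* $u$, the behavior at $p$ survives.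

**Step 3: the $\bar\partial$-problem.** Take $\chi\in C_c^\infty(U)$, $0\le\chi\le1$, $\chi=1$ near $p$, and let $Q=\operatorname{supp}\bar\partial\chi$, a compact subset of $U\setminus\{p\}$. By (1), $\operatorname{Re}F<-2c_0$ on $Q\cap\overline\Omega$ for some $c_0>0$. The compact set $\{z\in Q:\operatorname{Re}F\ge-c_0\}$ is disjoint from $\overline\Omega$, so it has positive distance from it. Hence for some $r_*>0$ we have $\operatorname{Re}F<-c_0$ on $Q\cap\Omega_{r_*}$. Therefore
$$\alpha:=F^{-1}\,\bar\partial\chi\qquad(\text{zero off }Q)$$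
is a smooth $\bar\partial$-closed form on $\Omega_{r_*}$, and all its derivatives are bounded because $|F|\ge c_0$ on $Q\cap\Omega_{r_*}$. The form $\alpha$ is smooth although $\partial\Omega$ is only $C^2$, because $F$ is a polynomial; and it lives on a full neighborhood of $\overline\Omega$. Let $u$ be given by Theorem 2.

**Step 4: the peak function.** Put
$$g=\frac\chi F-u\ \text{ on }\overline\Omega\setminus\{p\},\qquad T=1+\sup_{\overline\Omega}|u|,\qquad G=\frac1{g-T}.$$
By (1), $F\ne0$ on $(\overline\Omega\cap U)\setminus\{p\}$. So $\chi/F$ is smooth in a neighborhood of each point of $\overline\Omega\setminus\{p\}$, and $g$ and all its derivatives extend continuously there. On $\Omega$, $\bar\partial g=\alpha-\alpha=0$. Since $\operatorname{Re}(\chi/F)=\chi\operatorname{Re}F/|F|^2\le0$, we get $\operatorname{Re}(g-T)\le-1$. Hence $G$ is holomorphic on $\Omega$, its derivatives extend continuously to $\overline\Omega\setminus\{p\}$, and $\operatorname{Re}G=\operatorname{Re}(g-T)/|g-T|^2<0$ on $\overline\Omega\setminus\{p\}$. Near $p$, where $\chi=1$,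
$$G=\frac1{1/F-u-T}=\frac F{1-F\cdot(u+T)} .$$
Here $F(p)=0$ and $u$ has continuous derivatives of all orders up to $\overline\Omega$, so the denominator is near $1$, and $G$ extends with all derivatives continuously to $\overline\Omega$ near $p$, with $G(p)=0$. Therefore $f=e^G\in A^\infty(\overline\Omega)$, $f(p)=1$, and $|f|=e^{\operatorname{Re}G}<1$ on $\overline\Omega\setminus\{p\}$.

**Step 5: Theorems 1 and 3(b), given Theorem 2.** Every strictly pseudoconvex point is a peak point for $A^\infty(\overline\Omega)\subset A(\overline\Omega)$, hence lies in every set that is norming for $A^\infty(\overline\Omega)$. In particular it lies in $S$, and $S$ is closed, so $E\subset S$. With Section 5, $S=E$, which is Theorem 1. For (b) let $A^\infty(\overline\Omega)\subset B\subset A(\overline\Omega)$. Since $E=S$, every $|f|$, $f\in B$, attains its maximum on $E$. Conversely, a closed set on which all these $|f|$ attain their maxima is norming for $A^\infty(\overline\Omega)$, so it contains all strictly pseudoconvex points and hence $E$. $\square$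

What remains is Theorem 2.

## 7. An $L^2$ solution on $\Omega$ has no control at the boundary

The tool at hand is Hörmander's theorem ([H], Lemma 4.4.1, with weight $t|z|^2$). We write $|\beta|^2=\sum|\beta_j|^2$ for $\beta=\sum\beta_j\,d\bar z_j$.

**Hörmander's theorem.** If $D$ is a pseudoconvex open set, $t>0$, and $\beta\in L^2_{(0,1)}(D,e^{-t|z|^2})$ is $\bar\partial$-closed, there is $v$ with $\bar\partial v=\beta$ and
$$\int_D|v|^2e^{-t|z|^2}\le\frac2t\int_D|\beta|^2e^{-t|z|^2}.$$
If $\beta$ is $C^\infty$, so is $v$.

The last sentence holds because $\Delta v=4\sum\partial_j\bar\partial_jv$ is then smooth. To pass from $L^2$ to pointwise bounds we use the following estimate.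

**Lemma 2.** For $v\in C^\infty(B(z,s))$, $0<s\le1$, and real multi-indices $\gamma$ with $|\gamma|=l$:
$$|D^\gamma v(z)|\le C_l\Big(s^{-n-l}\|v\|_{L^2(B(z,s))}+\sum_{|\kappa|\le l}s^{1+|\kappa|-l}\sup_{B(z,s)}|D^\kappa\bar\partial v|\Big).$$

*Proof.* First scale. With $\tilde v(\zeta)=v(z+s\zeta)$ we have $D^\gamma\tilde v(0)=s^lD^\gamma v(z)$, $\|\tilde v\|_{L^2(B(0,1))}=s^{-n}\|v\|_{L^2(B(z,s))}$, and $D^\kappa\bar\partial_j\tilde v=s^{1+|\kappa|}(D^\kappa\bar\partial_jv)(z+s\,\cdot)$. So the case $z=0$, $s=1$ implies the general one.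

Let $\psi\in C_c^\infty(B(0,\frac34))$, $\psi=1$ on $B(0,\frac12)$, and let $\mathcal E$ be the (even) fundamental solution of $\Delta=4\sum\partial_j\bar\partial_j$, so that $|\partial_j\mathcal E|\le C|\zeta|^{1-2n}$ is locally integrable. For $h\in C_c^\infty$ we have $h(0)=\int\mathcal E\,\Delta h\,d\lambda=-4\sum_j\int\partial_j\mathcal E\;\bar\partial_jh\,d\lambda$. With $h=D^\gamma(\psi v)$,
$$D^\gamma v(0)=-4\sum_j\int\partial_j\mathcal E\;D^\gamma\big(\psi\,\bar\partial_jv+v\,\bar\partial_j\psi\big)\,d\lambda .$$
By Leibniz' rule the terms with $\psi\,\bar\partial_jv$ are bounded by $C\sum_{|\kappa|\le l}\sup|D^\kappa\bar\partial v|$. In the others, $\bar\partial_j\psi$ lives in $\frac12\le|\zeta|\le\frac34$, where $\mathcal E$ is smooth. Moving $D^\gamma$ onto $\partial_j\mathcal E$ by parts and using Cauchy–Schwarz bounds them by $C\|v\|_{L^2}$. $\square$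

**First attempt.** A bounded domain that is pseudoconvex in the Levi sense is a pseudoconvex open set (a textbook fact, not used in the proof). So we may solve $\bar\partial u=\alpha$ on $D=\Omega$ with $u\in L^2(\Omega)$. Lemma 2 at a point at distance $s\le1$ from $\partial\Omega$ gives $|u|\le C(s^{-n}\|u\|_{L^2}+s\sup|\alpha|)$, which blows up as $s\to0$, while Section 6 needs $\sup_\Omega|u|<\infty$. The $L^2$ bound alone cannot do better: adding to $u$ an unbounded holomorphic $L^2$ function, such as $(1-z)^{-1/2}$ on the disc, keeps both $\bar\partial u=\alpha$ and $u\in L^2$.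

**Second attempt.** The form $\alpha$ lives on $\Omega_{r_*}$. If there were a pseudoconvex open set $D$ with $\overline\Omega\subset D\subset\Omega_{r_*}$, we could solve on $D$, and Lemma 2 with $s$ a fixed fraction of $\operatorname{dist}(\overline\Omega,\partial D)$ would bound $u$ and all its derivatives on $\overline\Omega$. To see whether such a $D$ can be built we must measure the Levi form outside $\Omega$.

## 8. The Levi form of the signed distance off the boundary

From here to the end of Section 11, $\Omega$ is bounded pseudoconvex with $C^2$ boundary and $\rho$ is the signed distance to $\partial\Omega$, negative in $\Omega$. For the unit ball, $\rho=|z|-1$. The function $\rho$ is $1$-Lipschitz on $\mathbb C^n$, and $\Omega_s=\{\rho<s\}$ for $s>0$. The standard fact we use (Gilbarg–Trudinger, *Elliptic PDE of Second Order*, Lemma 14.16; Krantz–Parks 1981) is that there is $\delta_0>0$ such that on $N=\{|\rho|<\delta_0\}$ the function $\rho$ is $C^2$ with $\|H_\rho\|\le M$, the nearest point $\pi(z)=z-\rho(z)\nabla\rho(z)$ of $\partial\Omega$ is unique, $|\nabla\rho|=1$,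 and $\nabla\rho(z)=\nabla\rho(\pi(z))$.

**Lemma 3.** There are $C_1,C_2$ with
$$L_\rho(z;w)\ge-C_1|\rho(z)||w|^2-C_2|\partial\rho(z)\cdot w||w|\qquad(z\in N,\ w\in\mathbb C^n).$$

The content is the factor $|\rho(z)|$. A merely continuous Hessian would only give a loss $o(1)|w|^2$ as $\rho(z)\to0$; for the distance function the loss is *linear* in $\rho$, even though $\partial\Omega$ is only $C^2$.

*Proof.* **Step 1: compare $H=H_\rho$ at $z$ and at $q=\pi(z)$.** Differentiate $\nabla\rho(z)=\nabla\rho(\pi(z))$; this is legitimate since $\nabla\rho$ and $\pi$ are $C^1$. As $D\pi(z)=I-\nabla\rho\nabla\rho^T-\rho H(z)$,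
$$H(z)=H(q)\big(I-\nabla\rho\nabla\rho^T-\rho(z)H(z)\big)=H(q)-\rho(z)H(q)H(z),$$
because $\nabla\rho(z)=\nabla\rho(q)$ and $H(q)\nabla\rho(q)=0$ (differentiate $|\nabla\rho|^2=1$). So $\|H(z)-H(q)\|\le M^2|\rho(z)|$, and by $L_\rho=\frac14(H(w,w)+H(iw,iw))$,
$$|L_\rho(z;w)-L_\rho(q;w)|\le\tfrac12M^2|\rho(z)||w|^2 .$$

**Step 2: complex tangential vectors.** The condition $\partial\rho(z)\cdot w=0$ is the same as $\partial\rho(q)\cdot w=0$, since the gradients agree. For such $w$ pseudoconvexity at $q$ gives $L_\rho(q;w)\ge0$, so $L_\rho(z;w)\ge-\frac12M^2|\rho(z)||w|^2$.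

**Step 3: general vectors.** Put $\mathbf n=2(\rho_{\bar z_j})_j$, so $|\mathbf n|=|\nabla\rho|=1$, and write $w=w'+w''$ with $w''=(2\partial\rho\cdot w)\mathbf n$. Since $\partial\rho\cdot\mathbf n=2\sum|\rho_{z_j}|^2=\frac12$, we get $\partial\rho\cdot w''=\partial\rho\cdot w$, so $\partial\rho\cdot w'=0$, which says that $w'$ is orthogonal to $\mathbf n$. Thus $|w'|,|w''|\le|w|$ and $|w''|=2|\partial\rho\cdot w|$. The Hermitian form $L_\rho$ has norm at most $M/2$, so
$$L_\rho(z;w)\ge-\tfrac12M^2|\rho||w|^2-M|w'||w''|-\tfrac12M|w''|^2\ge-\tfrac12M^2|\rho||w|^2-3M|\partial\rho\cdot w||w| .$$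
So $C_1=\frac12M^2$ and $C_2=3M$ will do. $\square$

**Where the second attempt stops.** On $\{\rho=s\}$ the Levi form of $\rho$ on tangential vectors is bounded below only by $-C_1s|w|^2$; Lemma 3 does not make $\Omega_s$ pseudoconvex. One can try to repair this by adding a term $Kr|z-a|^2$, with $K$ a little larger than $C_1$: let $D$ be a sublevel set $\{\rho+Kr|z-a|^2<r/2\}$. Its boundary has $|\rho|\lesssim r$, so a Levi gain of $Kr$ beats the loss $C_1|\rho|$. But at a point $z\in\partial\Omega$ with $|z-a|^2>1/(2K)$ we have $Kr|z-a|^2>r/2$, so $z\notin D$: far from $a$ the repaired domain no longer contains $\Omega$. Gain and displacement are both proportional to $r$, so taking $r$ smaller does not help. It does no harm either: near $a$ the construction works on a ball whose radius does not depend on $r$.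

## 9. Local pseudoconvex outer domains of a fixed size

Put $K=1+C_1$ and fix $\theta>0$ with $4\theta<\delta_0$, $8C_2\theta\le1$, $8K\theta^2\le1$.

**Lemma 4.** Let $a\in\overline\Omega$, $r>0$, $4K\theta r<1$. There is a pseudoconvex open set $D=D(a,r)$ with
$$\Omega_{r/4}\cap B(a,\theta)\subset D\subset\Omega_r\cap B(a,\theta).$$

The essential point is that $\theta$ does not depend on $r$.

*Proof.* If $\operatorname{dist}(a,\partial\Omega)\ge2\theta$, take $D=B(a,\theta)\subset\Omega$. Otherwise $|\rho|<4\theta<\delta_0$ on $B(a,2\theta)$, so $B(a,2\theta)\subset N$. Put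
$$\sigma=\rho+Kr|z-a|^2\ \text{ on }B(a,2\theta),\qquad D=\{z\in B(a,\theta):\sigma(z)<r/2\}.$$

**Step 1: the inclusions.** If $|z-a|<\theta$ and $\rho(z)<r/4$, then $\sigma(z)<r/4+Kr\theta^2\le r/4+r/8<r/2$. And $\sigma<r/2$ implies $\rho<r/2<r$.

**Step 2: $\{\sigma=r/2\}$ has a positive Levi form.** Let $z\in B(a,2\theta)$ with $\sigma(z)=r/2$. The gradient of $Kr|z-a|^2$ has length $2Kr|z-a|<4Kr\theta<1=|\nabla\rho|$, so $d\sigma(z)\ne0$. Since $\rho(z)=r/2-Kr|z-a|^2$ and $4K\theta^2\le\frac12$, we have $0\le\rho(z)\le r/2$. Let $\partial\sigma\cdot w=0$. As $\partial\sigma\cdot w=\partial\rho\cdot w+Kr\sum\overline{(z-a)_j}w_j$, this gives $|\partial\rho\cdot w|\le2Kr\theta|w|$. By Lemma 3, for $w\ne0$,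
$$L_\sigma(z;w)\ge Kr|w|^2-C_1\tfrac r2|w|^2-2C_2Kr\theta|w|^2=r|w|^2\big(K-\tfrac12C_1-2C_2K\theta\big)\ge r|w|^2\big(\tfrac34K-\tfrac12C_1\big)>0,$$
using $2C_2\theta\le\frac14$ and $K>C_1$. By Lemma 1 and the paragraph after it, for large $\Lambda$ the function
$$\hat\sigma=(\sigma-\tfrac r2)+\Lambda(\sigma-\tfrac r2)^2$$
is plurisubharmonic in a small ball around $z$ and has the sign of $\sigma-\frac r2$ there.

**Step 3: $D$ is pseudoconvex near each boundary point.** Let $z_0\in\partial D$. Then $|z_0-a|\le\theta$ and $\sigma(z_0)\le r/2$. If $\sigma(z_0)<r/2$, then near $z_0$ the set $D$ coincides with $B(a,\theta)$, and a small ball around $z_0$ meets $D$ in an intersection of two balls. If $\sigma(z_0)=r/2$, then by Step 2, for a small ball $b=B(z_0,\epsilon)\subset B(a,2\theta)$, $b\cap D=b\cap B(a,\theta)\cap\{\hat\sigma<0\}$, and this set has the continuous plurisubharmonic exhaustion function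
$$\max\{-1/\hat\sigma,\ (\epsilon^2-|z-z_0|^2)^{-1},\ (\theta^2-|z-a|^2)^{-1}\}.$$
By [H], Thm 2.6.10, $D$ is pseudoconvex. $\square$

## 10. Patching with fixed cutoffs, and a weight that beats the error

Cover $\overline\Omega$ by balls $B(a_j,\theta/2)$, take cutoffs $\chi_j$ with $\sum\chi_j=1$ near $\overline\Omega$, solve $\bar\partial v_j=\alpha$ on $D(a_j,r)$ by Hörmander, and patch: $v=\sum\chi_jv_j$. Then
$$\bar\partial v=\alpha+\sum_jv_j\,\bar\partial\chi_j .$$
The error $\beta=-\sum_jv_j\bar\partial\chi_j$ is again $\bar\partial$-closed, but it need not be smaller than $\alpha$: with a fixed weight such as $t=1$ its norm is controlled only by a constant $A$ times that of $\alpha$, where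
$$A=\sqrt2\sum_j\sup|\bar\partial\chi_j|$$
is of no particular smallness, since the $\chi_j$ vary over balls of radius comparable to $\theta$. Treating the error as a new right-hand side and iterating therefore gives only $A^k$.

Two observations turn this into a convergent scheme.

* The cutoffs depend on $\theta$ only, so by Lemma 4 *the same cutoffs*, and the same $A$, serve for every collar width $r$. At step $k$ we may use a collar of width $r_k=8^{-k}r_0$. Each step consumes part of the collar, but at each finite stage some of it is left, and $\overline\Omega$ is never touched.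
* The factor $2/t$ in Hörmander's theorem: with the weight $e^{-t|z|^2}$ the error is multiplied by at most $A/\sqrt t$. Passing from weighted $L^2$ norms to sup norms of derivatives of order $l$ on a collar of width $r_k$ costs $r_k^{-n-l}\sim8^{(n+l)k}$, and removing the weight costs $e^{tR^2/2}$ if $|z|\le R$.

For one given $l$, the $L^2$ terms of this estimate are summable if $t$ is a fixed number larger than $(8^{n+l}A)^2$, since $8^{(n+l)k}(A/\sqrt t)^k$ is then a convergent geometric sequence and $e^{tR^2/2}$ is a constant. To serve all $l$ at once we let $t=k+1$ grow with the step. Then the $L^2$ errors decay like $A^k/\sqrt{k!}$, which beats every exponential, including $e^{(k+1)R^2/2}$.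

## 11. The iteration: proof of Theorem 2

**Step 1: setup.** Choose $a_1,\dots,a_m\in\overline\Omega$ with $\overline\Omega\subset\bigcup B(a_j,\theta/2)$. By compactness there is $\eta>0$ with $\Omega_\eta\subset\bigcup B(a_j,\theta/2)$. Take $\omega_j\in C_c^\infty(B(a_j,\frac34\theta))$, $0\le\omega_j\le1$, $\omega_j=1$ on $B(a_j,\theta/2)$, and $\chi_j=\omega_j\prod_{i<j}(1-\omega_i)$. Then $\sum_j\chi_j=1-\prod_j(1-\omega_j)=1$ on $\Omega_\eta$. Let $0<r_0\le\min(r_*,\eta,\theta,1)$ with $4K\theta r_0<1$, and put
$$r_k=8^{-k}r_0,\qquad D_{k,j}=D(a_j,r_k)\ \text{(Lemma 4)}.$$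
Let $|z|\le R$ on $\Omega_{r_0}$.

**Step 2: one turn of the iteration.** Let $\beta_0=\alpha$. Suppose $\beta_k$ is a smooth, bounded, $\bar\partial$-closed $(0,1)$-form on $\Omega_{r_k}$. As $D_{k,j}\subset\Omega_{r_k}$, Hörmander's theorem with $t=k+1$ gives $v_{k,j}\in C^\infty(D_{k,j})$ with $\bar\partial v_{k,j}=\beta_k$ and
$$\int_{D_{k,j}}|v_{k,j}|^2e^{-(k+1)|z|^2}\le\frac2{k+1}\,b_k^2,\qquad b_k^2:=\int_{\Omega_{r_k}}|\beta_k|^2e^{-(k+1)|z|^2}.\tag{2}$$
On $\Omega_{r_k/4}$ put
$$v_k=\sum_j\chi_jv_{k,j},\qquad\beta_{k+1}=-\sum_jv_{k,j}\,\bar\partial\chi_j ,$$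
each term being extended by zero off $\operatorname{supp}\chi_j$. These are smooth on $\Omega_{r_k/4}$, since $\operatorname{supp}\chi_j\cap\Omega_{r_k/4}\subset B(a_j,\theta)\cap\Omega_{r_k/4}\subset D_{k,j}$ by Lemma 4. Because $\sum\chi_j=1$ on $\Omega_{r_k/4}\subset\Omega_\eta$,
$$\bar\partial v_k=\beta_k-\beta_{k+1}\quad\text{on }\Omega_{r_k/4}.\tag{3}$$
So $\beta_{k+1}$ is $\bar\partial$-closed there, and $r_{k+1}=r_k/8<r_k/4$. It is bounded on $\Omega_{r_{k+1}}$ by (5) below with $l=0$, so the iteration continues.

**Step 3: decay in weighted $L^2$.** The weights decrease with $k$, so we may replace $e^{-(k+2)|z|^2}$ by the larger $e^{-(k+1)|z|^2}$ in $b_{k+1}$. The triangle inequality and (2) give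
$$b_{k+1}\le\sum_j\sup|\bar\partial\chi_j|\Big(\int_{D_{k,j}}|v_{k,j}|^2e^{-(k+1)|z|^2}\Big)^{1/2}\le\frac A{\sqrt{k+1}}\,b_k,\qquad A=\sqrt2\sum_j\sup|\bar\partial\chi_j|.$$
Hence
$$b_k\le A^k(k!)^{-1/2}\,b_0,\tag{4}$$
and $b_0<\infty$ because $\alpha$ is bounded and $\Omega_{r_0}$ is bounded.

**Step 4: from $L^2$ to derivatives.** Let
$$\mu_{k,l}=\max_{|\gamma|\le l}\sup_{\Omega_{r_k}}|D^\gamma\beta_k|,\qquad\mu_{k,-1}=0 .$$
By hypothesis $\mu_{0,l}<\infty$. Let $z\in\Omega_{r_{k+1}}\cap\operatorname{supp}\chi_j$. Since $\rho$ is $1$-Lipschitz, $\rho<2r_{k+1}=r_k/4$ on $B(z,r_{k+1})$; and $|z-a_j|<\frac34\theta$, $r_{k+1}\le\theta/8$. So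
$$B(z,r_{k+1})\subset\Omega_{r_k/4}\cap B(a_j,\theta)\subset D_{k,j}.$$
We apply Lemma 2 with $s=r_{k+1}\le1$. By (2), removing the weight, $\|v_{k,j}\|_{L^2(D_{k,j})}\le\sqrt2\,e^{(k+1)R^2/2}b_k$. For $|\gamma|=l'\le l$, the terms of Lemma 2 with $|\kappa|=l'$ contribute at most a constant times $r_{k+1}\mu_{k,l}$; those with $|\kappa|\le l'-1$ carry a power $r_{k+1}^{1+|\kappa|-l'}\le r_{k+1}^{-l}$ and contribute at most a constant times $r_{k+1}^{-l}\mu_{k,l-1}$. So for $|\gamma|\le l$
$$|D^\gamma v_{k,j}(z)|\le C_l\Big(r_{k+1}^{-n-l}e^{(k+1)R^2/2}b_k+r_{k+1}\mu_{k,l}+r_{k+1}^{-l}\mu_{k,l-1}\Big),\tag{5}$$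
with $C_l$ independent of $k$ and $j$. By Leibniz' rule, and since the $\chi_j$ do not depend on $k$, the right side of (5), with a larger $C_l$, also bounds $\mu_{k+1,l}$ and $\sup_{\Omega_{r_{k+1}}}|D^\gamma v_k|$ for $|\gamma|\le l$. In particular all $\mu_{k,l}$ are finite, by induction on $k$.

**Step 5: everything decreases rapidly.** Call $x_k\ge0$ rapidly decreasing if $x_k=O(8^{-Lk})$ for every $L$.

**Lemma 5.** If $x_{k+1}\le y_k+C8^{-k}x_k$ with all $x_k\ge0$ finite and $y_k$ rapidly decreasing, then $x_k$ is rapidly decreasing.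

*Proof.* Fix $L$ and put $X_k=8^{Lk}x_k$. Then $X_{k+1}\le Y_k+C'8^{-k}X_k$, where $Y_k=8^{L(k+1)}y_k\le Y$ is bounded and $C'=8^LC$. For $k\ge k_0$ we have $C'8^{-k}\le\frac12$, so $X_{k+1}\le Y+\frac12X_k$ and hence $X_k\le\max(X_{k_0},2Y)$. $\square$

By (4), the first term in (5) is at most a constant times $8^{(n+l)k}e^{(k+1)R^2/2}A^k(k!)^{-1/2}$, which is rapidly decreasing for every $l$, because $c^k/\sqrt{k!}\to0$ for every $c$. We show by induction on $l=0,1,2,\dots$ that $\mu_{k,l}$ is rapidly decreasing in $k$. Assume it for $l-1$ (for $l=0$ this is $\mu_{k,-1}=0$). Then $r_{k+1}^{-l}\mu_{k,l-1}$ is rapidly decreasing too, so (5) reads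
$$\mu_{k+1,l}\le y_k+C8^{-k}\mu_{k,l}$$
with $y_k$ rapidly decreasing, and Lemma 5 applies. Feeding this back into (5), $\sup_{\Omega_{r_{k+1}}}|D^\gamma v_k|$ is rapidly decreasing in $k$ for every $\gamma$.

The middle term $r_{k+1}\mu_{k,l}$ is what makes this work: the gain of one power of $s$ in Lemma 2, in the term that carries derivatives of top order, makes the coefficient of $\mu_{k,l}$ tend to $0$.

**Step 6: summation.** Each $v_k$ is $C^\infty$ on the neighborhood $\Omega_{r_{k+1}}$ of $\overline\Omega$. By Step 5 the series $u=\sum_kv_k$ and all its derivative series converge uniformly on $\overline\Omega$. So $u\in C^\infty(\Omega)$, and $u$ and all its derivatives extend continuously to $\overline\Omega$. Adding (3) for $k<m$ gives $\bar\partial\sum_{k<m}v_k=\alpha-\beta_m$ on $\Omega$, and $\sup_\Omega|\beta_m|\le\mu_{m,0}\to0$. Hence $\bar\partial u=\alpha$ on $\Omega$. This proves Theorem 2. $\square$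

With Section 6, Theorems 1 and 3(b) are proved. For Theorem 1 alone, a $u$ continuous on $\overline\Omega$ is enough in Section 6, and for this only the case $l=0$ of Steps 4 and 5 is needed.

## 12. A ball with a dented hole: $E\not\subset S$ without pseudoconvexity

It remains to prove the second half of Theorem 3(a). Let $n\ge2$. By Hartogs' theorem the boundary of a hole in a ball cannot meet $S$, so we want a hole with a strictly pseudoconvex point on its boundary. A round hole fails: there the defining function of the domain is $s^2-|z-a|^2$, with Levi form $-|w|^2$. So we dent the hole at a point $p$, in such a way that near $p$ the domain resembles the inside of a ball. Let $p=(1,0,\dots,0)$, $\zeta=z-p$, and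
$$h=|\zeta|^4-|\zeta|^2-2\operatorname{Re}\zeta_1=|z-p|^4-(|z|^2-1),\qquad\mathcal K=\{h\le0\},\qquad\Omega=B(p,3)\setminus\mathcal K .$$

**Step 1: $\mathcal K$ is compact in $\{|\zeta|<2\}$.** On $\mathcal K$ we have $|\zeta|^4\le|\zeta|^2+2|\zeta|$, so $|\zeta|^3\le|\zeta|+2$ (trivially if $\zeta=0$), which fails for $|\zeta|\ge2$.

**Step 2: the boundary is $C^\infty$.** Suppose $h=0$ and $dh=0$ at some point. The real gradient of $h$ is $(4|\zeta|^2-2)\zeta-2e_1$, so $(4|\zeta|^2-2)\zeta=2e_1$. Thus $\zeta=xe_1$ with $x$ real, $4x^3-2x-2=0$ and $x^4-x^2-2x=0$. The first equation excludes $x=0$, so $x^3=x+2$, and the first equation becomes $2x+6=0$. But $x=-3$ contradicts $x^3=x+2$. So $dh\ne0$ on $\{h=0\}=\partial\mathcal K$, near which $\Omega=\{-h<0\}$. The other boundary component is the sphere $\partial B(p,3)$, which is disjoint from $\mathcal K$.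

**Step 3: $\Omega$ is connected.** Write $\zeta=t\omega$ with $|\omega|=1$, $\tau=\operatorname{Re}\omega_1$. As $h(p)=0$, the complement of $\mathcal K$ is $\{t>0,\ t^3-t>2\tau\}$. Keep $t$ fixed and move $\omega$ along a great circle arc to $-e_1$, so that $\tau$ decreases to $-1$; this stays in the complement, and in $B(p,3)$. For $\tau=-1$ all $t>0$ are admissible, since $t^3-t\ge-\frac2{3\sqrt3}>-2$ there. So every point of $\Omega$ is joined in $\Omega$ to the segment $\{-te_1:0<t<3\}$ in the $\zeta$-coordinates.

**Step 4: $p$ is strictly pseudoconvex.** Near $p\in\partial\Omega$ the function $-h=|z|^2-1-|z-p|^4$ is a defining function of $\Omega$, and $L_{-h}(p;w)=|w|^2$, because $|z-p|^4$ vanishes to fourth order at $p$. So $p\in E$.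

**Step 5: $p\notin S$.** Hartogs' theorem: for $n\ge2$, if $\mathcal K$ is compact in the open set $B(p,3)$ and $B(p,3)\setminus\mathcal K$ is connected, every holomorphic function on $B(p,3)\setminus\mathcal K$ extends holomorphically to $B(p,3)$. So each $f\in A(\overline\Omega)$ has an extension to $\overline{B(p,3)}$, holomorphic inside, continuous up to the sphere, and equal to $f$ on $\overline\Omega$. By the maximum principle $\max_{\overline\Omega}|f|=\max_{\partial B(p,3)}|f|$. Hence $\partial B(p,3)$ is norming, $S\subset\partial B(p,3)$, and $p\in E\setminus S$. This completes the proof of Theorem 3. $\blacksquare$
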